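# Two posets, one limit algebra: standard diagonals that no automorphism matches

## 1. Diagonals of a finite-dimensional digraph algebra

A finite-dimensional $C^*$-algebra $B$ is a finite direct sum of full matrix algebras. A *masa* of $B$ is a maximal abelian self-adjoint subalgebra. Commuting self-adjoint matrices can be diagonalized simultaneously, so a masa $D$ of $B$ is, in suitable orthonormal bases of the summands, the algebra of diagonal matrices. These bases give a *system of matrix units* $\{e_{ij}\}$ for $B$: a linear basis with $e_{ij}e_{kl}=\delta_{jk}e_{il}$ and $e_{ij}^*=e_{ji}$, where $i,j$ run over indices belonging to the same summand, and $D=\mathrm{span}\{e_{ii}\}$.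

Let $A\subseteq B$ be a subalgebra, not necessarily self-adjoint, that contains $D$. Each $a\in A$ is the sum of the elements $e_{ii}ae_{jj}\in A$, and each space $e_{ii}Be_{jj}$ is at most one-dimensional. So $A$ is spanned by the matrix units it contains. Such an $A$ is called a *digraph algebra*. The standard example comes from a finite poset $\Gamma$. Let $M_\Gamma$ be the full matrix algebra with matrix units $e_{xx'}$, $x,x'\in\Gamma$, and put
$$A(\Gamma)=\mathrm{span}\{e_{xx'}:x\le x'\}.$$
For the chain $1<2$ this is the algebra $T_2$ of upper triangular $2\times2$ matrices.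

How many essentially different diagonals can a digraph algebra have? In finite dimensions there is only one.

**Proposition 1.** Let $A$ be a subalgebra of a finite-dimensional $C^*$-algebra $B$, and let $C,C'$ be masas of $B$ contained in $A$. Then there is a unitary $u\in A\cap A^*$ with $uCu^*=C'$. In particular $b\mapsto ubu^*$ is a $*$-automorphism of $B$ that maps $A$ onto $A$ and $C$ onto $C'$.

**Proof.** Put $R=A\cap A^*$, a finite-dimensional $C^*$-algebra. Since $C$ and $C'$ are self-adjoint, they lie in $R$, and being maximal abelian in $B$ they are maximal abelian in $R$. Both contain $1_B$, so $1_B\in R$. Write $R\cong\bigoplus_iM_{n_i}$. As said above, a masa of $R$ is the set of diagonal matrices for some choice of orthonormal bases of the spaces $\mathbb C^{n_i}$. The unitary of $R$ that carries the bases for $C$ to those for $C'$ satisfies $uCu^*=C'$. Since $u,u^*\in A$, we have $uAu^*\subseteq A$ and $u^*Au\subseteq A$, hence $uAu^*=A$. $\square$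

What changes if $A$ is replaced by the closure of an increasing union of digraph algebras? A diagonal is then built along a chain, and two diagonals may come from two different chains with the same closure.

## 2. Limit algebras, standard diagonals, and the two theorems

**Definition (limit algebra).** Let $B_1\subseteq B_2\subseteq\cdots$ be finite-dimensional $C^*$-algebras, with unital or non-unital inclusions, and let $\mathcal B=\overline{\bigcup_kB_k}$ be the resulting AF $C^*$-algebra. Let $A_k\subseteq B_k$ be subalgebras with $A_k\subseteq A_{k+1}$ such that $\mathcal A=\overline{\bigcup_kA_k}$ generates $\mathcal B$ as a $C^*$-algebra. Then $\mathcal A$ is an *AF operator algebra*, or *limit algebra*. It is *non-selfadjoint* if $\mathcal A\ne\mathcal B$.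

**Definition (standard diagonal).** A *nested system of matrix units* for such a presentation consists of systems of matrix units $\{e^k_{ij}\}$ for the $B_k$ such that

- every matrix unit of $B_k$ is a sum of matrix units of $B_{k+1}$, and each $e^k_{ii}$ is a sum of diagonal matrix units $e^{k+1}_{jj}$;
- each $A_k$ is spanned by the matrix units of $B_k$ that it contains, and contains every $e^k_{ii}$.

The closed linear span $C$ of all $e^k_{ii}$ is then an AF masa of $\mathcal B$ contained in $\mathcal A$. A subalgebra of $\mathcal A$ that arises in this way, for some presentation of $\mathcal A$ and some such nested system, is a *standard diagonal* of $\mathcal A$. A limit algebra that has a standard diagonal is called *regular*.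

As an example, let $B_k=M_2\otimes M_2^{\otimes(k-1)}$ and $A_k=T_2\otimes M_2^{\otimes(k-1)}$, with inclusions $b\mapsto b\otimes1$. The elementary tensors $e_{xx'}\otimes E_{a_1b_1}\otimes\cdots\otimes E_{a_{k-1}b_{k-1}}$ are matrix units, and each is the sum of the two units of the next level obtained by appending $E_{11}$ or $E_{22}$. So this system is nested, and the diagonal matrices form a standard diagonal.

**Definition (automorphic conjugacy).** An isometric automorphism of $\mathcal A$ is *star-extendible* if it extends to a $*$-automorphism of $\mathcal B$. Standard diagonals $C,C'$ of $\mathcal A$ are *automorphically conjugate* if some star-extendible automorphism of $\mathcal A$ maps $C$ onto $C'$.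

The question is taken from the paper "The Failure of Approximate Inner Conjugacy for Standard Diagonals in Regular Limit Algebras". Two facts come with it. In an AF $C^*$-algebra any two standard diagonals are conjugate by an approximately inner automorphism. For non-selfadjoint algebras this fails: some regular limit algebra contains two standard diagonals that are not conjugate by an approximately inner automorphism of that algebra. This leaves the question whether two standard diagonals of a regular non-selfadjoint limit algebra are always automorphically conjugate. The answer is no.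

**Theorem 2.** There is a regular non-selfadjoint AF operator algebra $\mathcal A$, with UHF enveloping $C^*$-algebra of type $42\cdot4^\infty$, that contains two standard diagonals $C_{\rm odd}$ and $C_{\rm even}$ such that no star-extendible automorphism of $\mathcal A$ maps $C_{\rm odd}$ onto $C_{\rm even}$. Hence standard diagonals are not automorphically conjugate in general.

**Theorem 3.**
(a) For every finite $n\ge1$ there is a regular limit algebra with UHF enveloping algebra (type $42n\cdot2^\infty$) and at least $2^n$ standard diagonals, no two of which are automorphically conjugate.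
(b) There is a regular limit algebra whose enveloping AF algebra is simple and which has $2^{\aleph_0}$ standard diagonals, no two of which are automorphically conjugate. This is the maximal possible number of standard diagonals.
(c) For the algebra constructed for Theorem 2 and those constructed for (a), non-conjugacy holds even for completely isometric algebra automorphisms of $\mathcal A$, with no star-extendibility assumed.

Recall that a UHF algebra is the closure of a union of full matrix algebras under unital inclusions; the type records the sizes, which for Theorem 2 are $42\cdot4^{k-1}$.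

## 3. Intertwining two chains, and a four-cycle that blocks it

Proposition 1 suggests trying to prove that the answer is yes. Suppose $C$ comes from a chain $A_k\subseteq B_k$ and $C'$ from a chain $A'_k\subseteq B'_k$, and take the most favorable position:
$$A_1\subseteq A_1'\subseteq A_2\subseteq A_2'\subseteq\cdots,\qquad B_1\subseteq B_1'\subseteq B_2\subseteq B_2'\subseteq\cdots.$$
One would like to rotate the matrix units, level by level, until all of them, primed and unprimed, form one nested system.

The diagonal part works. Let $C_1,C_1'$ be the diagonals of $B_1,B_1'$. The algebra $C_1$ is abelian and self-adjoint inside $R=A_1'\cap A_1'^*$, so it lies in a masa of $R$. All masas of $R$ are conjugate by unitaries of $R$, and $C_1'$ is one of them. So $uC_1'u^*\supseteq C_1$ for some unitary $u\in R$: after a rotation the diagonal units of $B_1$ are sums of diagonal units of $B_1'$.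

The off-diagonal units of $A_1$ must also become sums of matrix units of $A_1'$, and here the argument stops. Let $\Gamma'=\{1,2,3,4\}$ be the poset with relations $1,2<3,4$, whose comparability graph is a four-cycle. Put
$$v=\tfrac1{\sqrt2}(e_{13}+e_{14}+e_{23}-e_{24})\in A(\Gamma').$$
The $2\times2$ matrix of coefficients is unitary, so $vv^*=e_{11}+e_{22}$ and $v^*v=e_{33}+e_{44}$. Therefore $e_{11}\mapsto vv^*$, $e_{12}\mapsto v$, $e_{22}\mapsto v^*v$ defines a $*$-homomorphism $M_2\to M_4$ that maps $T_2$ into $A(\Gamma')$. Now $A(\Gamma')\cap A(\Gamma')^*$ is the diagonal algebra $D_4$, so a system of matrix units of $M_4$ with diagonal in $A(\Gamma')$ has diagonal units $e_{11},\dots,e_{44}$. If $v$ were a sum of such matrix units, then, as $vv^*$ and $v^*v$ are diagonal projections, $v$ would be a partial permutation matrix up to the phases of the units (the argument is in Step 1 of Lemma 5 below), and $ve_{33}v^*$ would be diagonal. But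
$$ve_{33}v^*=\tfrac12(e_{11}+e_{12}+e_{21}+e_{22})\notin D_4 .$$
So an inclusion $A_1\subseteq A_1'$ need not respect matrix units, whatever diagonals we choose.

This suggests looking for a counterexample in the form of a zigzag $A_1\subseteq A_1'\subseteq A_2\subseteq A_2'\subseteq\cdots$ in which each single inclusion disrespects matrix units, while every two-step inclusion $A_k\subseteq A_{k+1}$ and $A'_k\subseteq A'_{k+1}$ respects them. Then the unprimed and the primed algebras each give a standard diagonal of the same $\mathcal A$. To tell the two diagonals apart we need an invariant of $(\mathcal A,C)$ that remembers the poset we built with. We construct the invariant first.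

## 4. A poset read off from an algebra and its diagonal

Let $C=\overline{\bigcup_kC_k}$ be a standard diagonal of $\mathcal A\subseteq\mathcal B$, where $C_k$ is the span of the diagonal units of $B_k$. Then $1_{B_k}\in C$, and $(1_{B_k})$ is an approximate unit of $\mathcal B$.

**Characters.** Let $X$ be the set of nonzero characters of $C$. If $\xi\in X$, then $\xi(1_{B_k})=1$ for all large $k$, and for such $k$ exactly one diagonal unit $d_k(\xi)$ of $B_k$ satisfies $\xi(d_k(\xi))=1$. The $d_k(\xi)$ decrease with $k$ and determine $\xi$. Conversely, let $(g_k)_{k\ge k_0}$ be a decreasing sequence of diagonal units, $g_k$ in $B_k$. Sending $g_k$ to $1$ and the other diagonal units of $B_k$ to $0$ is a character of $C_k$. These are compatible, because $g_{k+1}$ occurs in the decomposition of $g_k$ and of no other diagonal unit of $B_k$. They are contractive, so they extend to a character of $C$.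

**Normalizers.** A partial isometry $w\in\mathcal B$ *normalizes* $C$ if $wCw^*\subseteq C$ and $w^*Cw\subseteq C$. Then $w^*w=\lim_kw^*1_{B_k}w\in C$, and likewise $ww^*\in C$. If $\xi\in X$ and $\xi(w^*w)=1$, put
$$(w\cdot\xi)(d)=\xi(w^*dw)\qquad(d\in C).$$
Since $ww^*\in C$ commutes with $d'$, we have $w^*dd'w=w^*d\,ww^*\,d'w$, so $w\cdot\xi$ is multiplicative; and $(w\cdot\xi)(ww^*)=\xi((w^*w)^2)=1$, so it is nonzero. Thus $w\cdot\xi\in X$.

**Definition (component posets).** For $\xi,\eta\in X$ write $\eta\preceq\xi$ if $\eta=w\cdot\xi$ for some $C$-normalizing partial isometry $w\in\mathcal A$ with $\xi(w^*w)=1$.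

The relation is reflexive: take $w=d_k(\xi)$. It is transitive: if $w_1,w_2$ normalize $C$, then $w_1w_2$ is a partial isometry because the projections $w_1^*w_1$ and $w_2w_2^*$ lie in $C$ and commute; it normalizes $C$; and if $w_2\cdot\xi$ and $w_1\cdot(w_2\cdot\xi)$ are defined, then $\xi\big((w_1w_2)^*w_1w_2\big)=(w_2\cdot\xi)(w_1^*w_1)=1$ and $(w_1w_2)\cdot\xi=w_1\cdot(w_2\cdot\xi)$. So $\preceq$ is a preorder. Let $\eta\approx\xi$ mean $\eta\preceq\xi$ and $\xi\preceq\eta$. A class of the equivalence relation generated by $\preceq$ is called a *component*, and each quotient component$/\!\approx$, with the induced order, is a *component poset* of $(\mathcal A,C)$.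

In the smallest case $\mathcal B=M_\Gamma$ and $\mathcal A=A(\Gamma)$ with $\Gamma$ a finite connected poset and $C$ the diagonal, the characters are the evaluations $\xi_x$ with $\xi_x(e_{xx})=1$. If $w\cdot\xi_x=\xi_{x'}$ with $w\in A(\Gamma)$, then $1=\xi_x(w^*e_{x'x'}w)=|w_{x'x}|^2$, so $x'\le x$. Conversely, $w=e_{x'x}$ works whenever $x'\le x$. So $\xi_{x'}\preceq\xi_x$ iff $x'\le x$, and there is one component poset, namely $\Gamma$.

**Lemma 4 (invariance).** Let $\theta$ be a $*$-automorphism of $\mathcal B$ with $\theta(\mathcal A)=\mathcal A$ and $\theta(C)=C'$, where $C,C'$ are standard diagonals of $\mathcal A$. Then $(\mathcal A,C)$ and $(\mathcal A,C')$ have the same component posets up to isomorphism.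

**Proof.** The map $\theta$ carries the $C$-normalizing partial isometries in $\mathcal A$ onto the $C'$-normalizing ones in $\mathcal A$. For $d'\in C'$,
$$\big(\theta(w)\cdot(\xi\circ\theta^{-1})\big)(d')=\xi\big(w^*\theta^{-1}(d')w\big)=\big((w\cdot\xi)\circ\theta^{-1}\big)(d').$$
So $\xi\mapsto\xi\circ\theta^{-1}$ is an isomorphism of preordered sets from the characters of $C$ to those of $C'$. $\square$

The definition of $\preceq$ mentions all normalizers in $\mathcal A$. The next lemma makes it computable at finite levels.

**Lemma 5.** Let $\xi,\eta\in X$. Then $\eta\preceq\xi$ if and only if for some $k$ there is a matrix unit $u\in A_k$ of $B_k$ with $u^*u=d_k(\xi)$, $uu^*=d_k(\eta)$ and $\eta=u\cdot\xi$.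

**Step 1: matrix units normalize $C$.** This step gives the "if" part. Let $u$ be a matrix unit of $B_k$ and let $j\ge k$. In $B_j$, $u$ is a sum of matrix units, so its entries are nonnegative integers, and $uu^*$, $u^*u$ are diagonal projections. For rows $r\ne s$ the entry $\sum_tu_{rt}u_{st}$ of $uu^*$ is zero, so by nonnegativity no column of $u$ has two nonzero entries; the same argument with $u^*u$ shows that no row has two. The diagonal entries of $uu^*$ are then the squares $u_{rt}^2\in\{0,1\}$. So $u$ is a partial permutation matrix in $B_j$. Hence $u$ normalizes $C_j$ for all $j\ge k$, and therefore $C$; and $ugu^*$ is a diagonal unit of $B_j$ for each diagonal unit $g\le u^*u$ of $B_j$. So if $u\in A_k$ and $u^*u=d_k(\xi)$, then $u\cdot\xi\preceq\xi$. (For sums of matrix units multiplied by phases, when the diagonal units are minimal projections and each position occurs at most once, the same count applies to the moduli of the entries as long as each entry has modulus $0$ or $1$: the diagonal entries of $uu^*$ and $u^*u$ count the nonzero entries in rows and columns and are at most $1$. This covers the use in Section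 3.)

**Step 2: find $u$ inside an approximation of $w$.** This step starts the "only if" part. Let $\eta=w\cdot\xi$ with $w\in\mathcal A$ as in the definition. Choose $k$ and $a\in A_k$ with $\|w-a\|<1$, with $k$ so large that $g_j:=d_j(\xi)$ and $g_j':=d_j(\eta)$ are defined for all $j\ge k$. For $j\ge k$,
$$\xi\big((g_j'wg_j)^*(g_j'wg_j)\big)=\xi(g_j)\,\xi(w^*g_j'w)\,\xi(g_j)=\eta(g_j')=1,$$
so $\|g_j'wg_j\|\ge1$ and $\|g_j'ag_j\|\ge1-\|w-a\|>0$. Take $j=k$. The space $g_k'B_kg_k$ is not zero, so it is spanned by the matrix unit $u$ with $u^*u=g_k$, $uu^*=g_k'$, and $g_k'ag_k=\lambda u$ with $\lambda\ne0$. Since $a$ is a combination of matrix units that lie in $A_k$, we get $u\in A_k$.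

**Step 3: check that $u\cdot\xi=\eta$.** We must see that $u$ sends $\xi$ to $\eta$ at every level. For $j\ge k$ we have $g_j\le g_k$ and $g_j'\le g_k'$, so $g_j'ug_j=\lambda^{-1}g_j'ag_j\ne0$. Also $g_j'ug_j=g_j'(ug_ju^*)u$, and $ug_ju^*$ is a diagonal unit of $B_j$ by Step 1. Distinct diagonal units are orthogonal, so $ug_ju^*=g_j'$. Then $u^*g_j'u=g_j$ and $(u\cdot\xi)(g_j')=\xi(g_j)=1$. So $d_j(u\cdot\xi)=d_j(\eta)$ for all $j\ge k$, that is, $u\cdot\xi=\eta$. $\square$

A finite poset is *connected* if its comparability graph is connected. For a finite-dimensional Hilbert space $N$ let $M(N)$ be the algebra of all operators on $N$. If $\Gamma$ is finite and connected, then $A(\Gamma)\otimes M(N)$ generates $M_\Gamma\otimes M(N)$ as a $C^*$-algebra: each $e_{xx'}$ is a product, along a path from $x$ to $x'$, of units of $A(\Gamma)$ and their adjoints. For a finite set $S$, $M_S$ has matrix units $E_{ab}$, $a,b\in S$.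

**Lemma 6.** Let $\Gamma^{(1)}\subseteq\Gamma^{(2)}\subseteq\cdots$ be finite connected posets with the order induced from the poset $\Gamma=\bigcup_k\Gamma^{(k)}$. Let $B_k=M_{\Gamma^{(k)}}\otimes M_{S_k}$ with matrix units $e_{xx'}\otimes E_{ab}$, let $A_k=A(\Gamma^{(k)})\otimes M_{S_k}$, where the $S_k$ are finite sets with $S_{k+1}=S_k\times\Omega_k$, and let the inclusions be
$$e_{xx'}\otimes E_{ab}\longmapsto\sum_{\omega\in\Omega_k}e_{\sigma_\omega x,\sigma_\omega x'}\otimes E_{(a,\omega),(b,\omega)},$$
where each $\sigma_\omega$ is an automorphism of $\Gamma$ with $\sigma_\omega(\Gamma^{(j)})=\Gamma^{(j)}$ for all $j$. Then the diagonal units span a standard diagonal $C$ of $\mathcal A=\overline{\bigcup_kA_k}$, and every component poset of $(\mathcal A,C)$ is isomorphic to $\Gamma$.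

**Step 1: $C$ is a standard diagonal.** The displayed map is an injective $*$-homomorphism, since different $\omega$ give orthogonal ranges. It sends matrix units to sums of matrix units, diagonal ones to sums of diagonal ones, and $A_k$ into $A_{k+1}$, because the $\sigma_\omega$ preserve order and map $\Gamma^{(k)}$ into $\Gamma^{(k+1)}$. Each $A_k$ is spanned by its matrix units, contains the diagonal, and generates $B_k$ by connectedness.

**Step 2: coordinates for characters.** We describe $X$ and the action of matrix units. Let $\xi\in X$ be defined from level $k_0$ on, and write $d_k(\xi)=e_{x_kx_k}\otimes E_{a_ka_k}$. In $B_{k+1}$ this is $\sum_\omega e_{\sigma_\omega x_k,\sigma_\omega x_k}\otimes E_{(a_k,\omega),(a_k,\omega)}$, and $d_{k+1}(\xi)$ is one of the summands. So there are $\omega_k\in\Omega_k$ with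
$$a_{k+1}=(a_k,\omega_k),\qquad x_{k+1}=\sigma_{\omega_k}x_k .$$
Conversely, any $x_{k}\in\Gamma^{(k)}$, $a_{k}\in S_{k}$ and $\omega_j\in\Omega_j$ ($j\ge k$) give a character. Write $x_k(\xi)$, $a_k(\xi)$, $\omega_k(\xi)$. Let $u=e_{x'x}\otimes E_{a'a}$ be a matrix unit of $B_k$ with $u^*u=d_k(\xi)$. At level $k+1$, $u=\sum_\omega e_{\sigma_\omega x',\sigma_\omega x}\otimes E_{(a',\omega),(a,\omega)}$, so $u\,d_{k+1}(\xi)\,u^*$ has the label $\sigma_{\omega_k(\xi)}x'$ and the index $(a',\omega_k(\xi))$; continue by induction. So $u\cdot\xi$ has level-$k$ data $(x',a')$ and $\omega_j(u\cdot\xi)=\omega_j(\xi)$ for $j\ge k$. Since $u\in A_k$ means $x'\le x$, Lemma 5 says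
$$\eta\preceq\xi\iff\exists k:\ x_k(\eta)\le x_k(\xi)\ \text{ and }\ \omega_j(\eta)=\omega_j(\xi)\ \text{ for all }j\ge k.\tag{1}$$

**Step 3: the components are the tail classes.** Call $\xi,\eta$ *tail equivalent* if $\omega_j(\eta)=\omega_j(\xi)$ for all large $j$. This is an equivalence relation and by (1) it contains $\preceq$, so a component lies in a tail class. Conversely, let $\omega_j(\eta)=\omega_j(\xi)$ for $j\ge k$, with both characters defined at level $k$. If $x_k(\eta)=x_k(\xi)$, then $\eta\preceq\xi$ by (1). Otherwise connect $x_k(\eta)$ to $x_k(\xi)$ in $\Gamma^{(k)}$ by a path of consecutively comparable elements, and let the intermediate characters have these level-$k$ labels, arbitrary $a_k\in S_k$, and the same $\omega_j$ for $j\ge k$. By (1), consecutive characters are comparable for $\preceq$. So $\eta$ lies in the component of $\xi$.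

**Step 4: straighten the labels.** The labels $x_k(\eta)$ move with $k$; we undo this with the automorphisms along one fixed character. Fix $\xi$, defined from level $k_0$, and put $\tau_k=\sigma_{\omega_{k-1}(\xi)}\cdots\sigma_{\omega_{k_0}(\xi)}$ for $k\geq k_0$ (so $\tau_{k_0}=\mathrm{id}$), an automorphism of $\Gamma$ preserving all $\Gamma^{(j)}$. For $\eta$ in the component of $\xi$ put
$$\lambda(\eta)=\tau_k^{-1}x_k(\eta)\in\Gamma\qquad(k\text{ large}).$$
This does not depend on large $k$, because eventually $x_{k+1}(\eta)=\sigma_{\omega_k(\xi)}x_k(\eta)$ and $\tau_{k+1}=\sigma_{\omega_k(\xi)}\tau_k$.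

If $\eta\preceq\eta'$ in the component, then $x_k(\eta)\le x_k(\eta')$ for some $k$ beyond which the $\omega_j$ of $\eta$ and $\eta'$ agree; as the $\sigma_\omega$ preserve order, the inequality holds for all larger $k$, so $\lambda(\eta)\le\lambda(\eta')$. Conversely, if $\lambda(\eta)\le\lambda(\eta')$, apply $\tau_k$ for a large $k$ to get $x_k(\eta)\le x_k(\eta')$, and (1) gives $\eta\preceq\eta'$. Finally, $\lambda$ is onto: any $y\in\Gamma$ lies in $\Gamma^{(k)}$ for some $k\ge k_0$, and the character with level-$k$ label $\tau_ky\in\Gamma^{(k)}$, any $a_k\in S_k$ and $\omega_j=\omega_j(\xi)$ for $j\ge k$ has $\lambda=y$. So $\lambda$ induces an isomorphism from the component poset onto $\Gamma$. $\square$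

The example $T_2\otimes M_{2^\infty}$ of Section 2 is the case $\Gamma^{(k)}=\Gamma=\{1<2\}$, $\sigma_\omega=\mathrm{id}$: all its component posets are the two-element chain.

So the task is now combinatorial at heart. We need two non-isomorphic connected posets $G_0,G_1$ and a zigzag of inclusions between $A(G_0)\otimes M_*$ and $A(G_1)\otimes M_*$ whose two-step composites have the form in Lemma 6.

## 5. Two posets on the $3\times3$ grid

Let $\mathbb Z_2=\{0,1\}$. Let $V$ be the nine cells of a $3\times3$ grid and $L$ the set of its six lines, three rows and three columns. Put $b^0_l=0$ for all $l\in L$; put $b^1_l=1$ if $l$ is the third column and $b_l^1=0$ otherwise.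

**Definition (the posets $G_0,G_1$).** For $a\in\{0,1\}$ the elements of $G_a$ are

- the *sources* $(v,s)$ with $v\in V$, $s\in\mathbb Z_2$ (there are $18$);
- the *targets* $(l,f)$ with $l\in L$ and $f:l\to\mathbb Z_2$ such that $\sum_{v\in l}f(v)=b^a_l$ (there are $6\cdot4=24$).

The strict relations are exactly $(v,s)<(l,f)$ when $v\in l$ and $f(v)=s$.

A target is a filling of one line by bits with prescribed parity, and below it are the three (cell, bit) pairs it contains. For the third column the fillings are $000,011,101,110$ in $G_0$ and $100,010,001,111$ in $G_1$; on the other five lines both posets use $000,011,101,110$. Each poset has $42$ elements and $24\cdot3=72$ strict relations.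

**$G_a$ is connected.** Two distinct targets over the same line $l$ differ by a function of even weight, hence of weight $2$, so they agree at one cell and share a source. Each $(v,s)$ with $v\in l$ lies below some target over $l$. So all elements over a line form a connected set, and each row meets each column.

**Shifts.** If $c:V\to\mathbb Z_2$ satisfies $\sum_{v\in l}c(v)=0$ for all $l\in L$, then $(v,s)+c:=(v,s+c(v))$ and $(l,f)+c:=(l,f+c|_l)$ define an automorphism of $G_a$.

On a single line, parity $0$ and parity $1$ cannot be told apart: flipping the bit at one cell exchanges the two kinds of fillings. On the grid, flipping one cell changes the parities of two lines, so the total parity $\sum_lb_l$ survives. The next lemma turns this into a proof.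

**Lemma 7.** $G_0\not\cong G_1$.

**Step 1: an isomorphism preserves cells.** Let $h:G_a\to G_{a'}$ be an order isomorphism. It maps sources, which are the minimal elements, to sources, and targets to targets. Call two distinct sources *adjacent* if they lie below a common target. A target contains one bit for each of its cells, and two prescribed bits at two cells of a line extend uniquely to an admissible filling. So $(v,s),(w,t)$ are adjacent iff $v\ne w$ lie on a common line. The sources adjacent to $(v,s)$ are therefore the $(w,t)$ with $w$ in the set $N(v)$ of cells different from $v$ and collinear with $v$.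

The set $N(v)$ determines $v$. If $v\ne w$ are collinear, then $w\in N(v)$ but $w\notin N(w)$. If $v=(r,c)$, $w=(r',c')$ with $r\ne r'$ and $c\ne c'$, let $c''$ be the third column index; then $(r,c'')\in N(v)$, but it shares neither row nor column with $w$. So two sources have the same adjacent sources iff they belong to the same cell. Hence $h$ maps the pairs $\{(v,0),(v,1)\}$ onto such pairs, and
$$h(v,s)=(\pi(v),s+c(v))$$
for a bijection $\pi$ of $V$ and a function $c:V\to\mathbb Z_2$.

**Step 2: count parities.** The sources below $(l,f)$ are $(v,f(v))$, $v\in l$. Their images are the sources below $h(l,f)$, so $\pi(l)$ is a line and $h(l,f)=(\pi(l),f')$ with $f'(\pi(v))=f(v)+c(v)$. Summing over $v\in l$,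
$$b^{a'}_{\pi(l)}=b^a_l+\sum_{v\in l}c(v)\qquad(l\in L).$$
The map $l\mapsto\pi(l)$ is injective, hence a bijection of $L$. Sum over all $l$: each cell lies on exactly two lines, so the terms $c(v)$ cancel in $\mathbb Z_2$, and $\sum_lb^{a'}_l=\sum_lb^a_l$. Since $\sum_lb^0_l=0$ and $\sum_lb^1_l=1$, we get $a=a'$. $\square$

The natural way to build a zigzag would be to use inclusions as in Lemma 6 for the single steps too, with injective order-preserving maps $\sigma_\omega:G_0\to G_1$ in place of automorphisms. There are none. Such a map is a bijection, as both posets have $42$ elements; it injects the $72$ strict relations of $G_0$ into the $72$ of $G_1$, so it is onto on relations, and its inverse preserves order. So it is an isomorphism, against Lemma 7. If $\sigma$ is to be a shift by some $c$, the obstruction is the system of equations $\sum_{v\in l}c(v)=b^1_l$ for $l\in L$, whose six left sides add up to $0$ and whose right sides add up to $1$. The system has no solution in bits, but it has one in operators.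

## 6. Families of projections in place of maps

In Lemma 6 an inclusion is given by maps $\sigma_\omega$, and each condition "$\sigma_\omega x=y$" selects a set of indices $\omega$, that is, a diagonal projection. We now allow projections that need not commute.

**Definition (projection family).** Let $\Gamma,\Gamma'$ be finite posets and $K$ a finite-dimensional Hilbert space. A *family* $\alpha:\Gamma\to\Gamma'$ on $K$ consists of projections $\alpha(x)_y$ on $K$ ($x\in\Gamma$, $y\in\Gamma'$) such that

- (M1) $\sum_y\alpha(x)_y=1$ for all $x$ (so, for fixed $x$, these projections are mutually orthogonal);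
- (M2) $\alpha(x)_y\alpha(x')_y=0$ if $x\ne x'$;
- (M3) if $x\le x'$ and $\alpha(x)_y\alpha(x')_{y'}\ne0$, then $y\le y'$.

The family is *classical* if $K$ has an orthonormal basis $\Omega$ and there are maps $\sigma_\omega:\Gamma\to\Gamma'$ ($\omega\in\Omega$) such that $\alpha(x)_y$ is the projection onto $\mathrm{span}\{\omega:\sigma_\omega x=y\}$.

For a classical family, (M1) holds automatically, (M2) says that each $\sigma_\omega$ is injective, and (M3) that each $\sigma_\omega$ preserves order. The remark at the end of Section 5 says that there is no classical family $G_0\to G_1$. For a small non-classical family, return to the four-cycle. Let $\Gamma=\{1<2\}$, $\Gamma'=\{1,2<3,4\}$, $K=\mathbb C^2$; let $\alpha(1)_1,\alpha(1)_2$ be the projections onto the two basis vectors, $\alpha(2)_3,\alpha(2)_4$ those onto $\frac1{\sqrt2}(1,\pm1)$, and all others $0$. (M1) is clear, (M2) holds because for each $y$ only one $x$ has $\alpha(x)_y\ne0$, and (M3) holds because $1,2<3,4$. The projections $\alpha(1)_1$ and $\alpha(2)_3$ do not commute, so the family is not classical.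

**Lemma 8.** Let $\alpha:\Gamma\to\Gamma'$ be a family on $K$, and let $N$ be a finite-dimensional Hilbert space. The formula
$$\varphi_\alpha(e_{xx'}\otimes T)=\sum_{y,y'}e_{yy'}\otimes T\otimes\alpha(x)_y\alpha(x')_{y'}$$
defines an injective $*$-homomorphism $\varphi_\alpha:M_\Gamma\otimes M(N)\to M_{\Gamma'}\otimes M(N\otimes K)$ that maps $A(\Gamma)\otimes M(N)$ into $A(\Gamma')\otimes M(N\otimes K)$. If $\alpha$ is classical, then
$$\varphi_\alpha(e_{xx'}\otimes T)=\sum_{\omega\in\Omega}e_{\sigma_\omega x,\sigma_\omega x'}\otimes T\otimes|\omega\rangle\langle\omega|.\tag{2}$$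

**Proof.** The map is $*$-preserving because $(\alpha(x)_y\alpha(x')_{y'})^*=\alpha(x')_{y'}\alpha(x)_y$. For multiplicativity,
$$\varphi_\alpha(e_{xx'}\otimes T)\,\varphi_\alpha(e_{zz'}\otimes T')=\sum_{y,y''}e_{yy''}\otimes TT'\otimes\alpha(x)_y\Big(\sum_{y'}\alpha(x')_{y'}\alpha(z)_{y'}\Big)\alpha(z')_{y''},$$
and the inner sum is $\delta_{x'z}1$: it is $0$ for $x'\ne z$ by (M2) and $\sum_{y'}\alpha(x')_{y'}=1$ for $x'=z$ by (M1). So the product is $\delta_{x'z}\varphi_\alpha(e_{xz'}\otimes TT')$. The map is nonzero by (M1), and $M_\Gamma\otimes M(N)$ is simple, so it is injective. If $x\le x'$, then by (M3) only terms with $y\le y'$ occur. In the classical case $\alpha(x)_y\alpha(x')_{y'}$ is the projection onto $\mathrm{span}\{\omega:\sigma_\omega x=y,\ \sigma_\omega x'=y'\}$, and sorting the sum by $\omega$ gives (2). $\square$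

**Lemma 9.** Let $\alpha:\Gamma\to\Gamma'$ be a family on $K$ and $\beta:\Gamma'\to\Gamma''$ a family on $K'$. Then
$$(\beta\circ\alpha)(x)_z=\sum_y\alpha(x)_y\otimes\beta(y)_z\quad\text{on }K\otimes K'\tag{3}$$
is a family $\Gamma\to\Gamma''$, and $\varphi_\beta\varphi_\alpha=\varphi_{\beta\circ\alpha}$.

**Proof.** The summands in (3) are mutually orthogonal projections, because the $\alpha(x)_y$ are orthogonal for fixed $x$. (M1): sum over $z$, then over $y$. For the other two conditions expand
$$(\beta\circ\alpha)(x)_z\,(\beta\circ\alpha)(x')_{z'}=\sum_{y,y'}\alpha(x)_y\alpha(x')_{y'}\otimes\beta(y)_z\beta(y')_{z'}.$$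
(M2): if $z=z'$ and $x\ne x'$, the terms with $y\ne y'$ vanish by (M2) for $\beta$ and those with $y=y'$ by (M2) for $\alpha$. (M3): if $x\le x'$ and the product is nonzero, some term is nonzero; then $y\le y'$ by (M3) for $\alpha$, and $z\le z'$ by (M3) for $\beta$. Finally,
$$\varphi_\beta\varphi_\alpha(e_{xx'}\otimes T)=\sum_{z,z'}\sum_{y,y'}e_{zz'}\otimes T\otimes\alpha(x)_y\alpha(x')_{y'}\otimes\beta(y)_z\beta(y')_{z'}=\varphi_{\beta\circ\alpha}(e_{xx'}\otimes T)$$
by the same expansion. $\square$

We now look for non-classical families $G_0\to G_1$ and $G_1\to G_0$ with classical composites.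

## 7. The Mermin–Peres magic square as a family $G_a\to G_{1-a}$

Let $X,Y,Z$ be the Pauli matrices
$$X=\begin{pmatrix}0&1\\1&0\end{pmatrix},\quad Y=\begin{pmatrix}0&-i\\i&0\end{pmatrix},\quad Z=\begin{pmatrix}1&0\\0&-1\end{pmatrix}.$$
They are self-adjoint unitaries, any two different ones anticommute, and $ZX=iY$, $XZ=-iY$, so $ZXY=i$ and $XZY=-i$. Assign to the cells of the grid the following operators on $\mathbb C^4=\mathbb C^2\otimes\mathbb C^2$:
$$(O_v)_{v\in V}=\begin{pmatrix}X\otimes1&1\otimes X&X\otimes X\\1\otimes Z&Z\otimes1&Z\otimes Z\\X\otimes Z&Z\otimes X&Y\otimes Y\end{pmatrix}.$$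
Each $O_v$ is a self-adjoint unitary, and any two of them commute or anticommute, as this holds in each tensor factor.

**Commutation on lines.** In rows 1 and 2 and columns 1 and 2, except for pairs considered next, the claim that operators on a common line commute is read off from the tensor factors: in each factor the two entries are equal or one of them is $1$. In the third row and the third column, any two operators differ in both tensor factors by anticommuting Pauli matrices, and the two signs cancel. (In rows 1 and 2 and columns 1 and 2 there are in fact no exceptional pairs: row 1 uses only $1,X$, row 2 only $1,Z$, column 1 only $1,X$ in the first factor and $1,Z$ in the second, column 2 only $1,Z$ in the first factor and $1,X$ in the second.)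

**Products on lines.** Rows 1 and 2 and columns 1 and 2 have product $1$, since each nontrivial Pauli matrix occurs twice in its factor. The third row has product $XZY\otimes ZXY=(-i)(i)=1$, and the third column $XZY\otimes XZY=(-i)^2=-1$. In short,
$$\prod_{v\in l}O_v=(-1)^{b^1_l}\qquad(l\in L).\tag{4}$$
So the operators $O_v$ solve, in multiplicative form, the system that has no solution in bits.

**Spectral projections.** For $r\in\mathbb Z_2$ and $k:l\to\mathbb Z_2$ put
$$P_v(r)=\tfrac12\big(1+(-1)^rO_v\big),\qquad P_l(k)=\prod_{v\in l}P_v(k(v)).$$
Here $P_v(r)$ is the projection onto the eigenspace $O_v=(-1)^r$, and $P_l(k)$ is the projection onto the joint eigenspace $O_v=(-1)^{k(v)}$, $v\in l$. The $P_l(k)$ are mutually orthogonal for distinct $k$ and sum to $\prod_{v\in l}(P_v(0)+P_v(1))=1$. On the range of $P_l(k)$ the product in (4) equals $(-1)^{\sum_{v\in l}k(v)}$, so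
$$P_l(k)=0\quad\text{unless}\quad\sum_{v\in l}k(v)=b^1_l.\tag{5}$$

**Lemma 10.** For $a=0,1$, the projections
$$\mu(v,s)_{(v,t)}=P_v(s+t),\qquad\mu(l,f)_{(l,g)}=P_l(f+g),\qquad\text{all other }\mu(x)_y=0,$$
form a family $\mu:G_a\to G_{1-a}$ on $\mathbb C^4$.

**Proof.** Note that $b^a_l+b^{1-a}_l=b^1_l$, since one of the two terms is $b^0_l=0$.

(M1) For a source, $P_v(s)+P_v(s+1)=1$. For a target $(l,f)$ of $G_a$, as $g$ runs over the fillings of $l$ with parity $b^{1-a}_l$, the function $f+g$ runs over all $k$ with parity $b^1_l$; by (5) the $P_l(k)$ for these $k$ sum to $1$.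

(M2) For fixed $y=(v,t)$ or $y=(l,g)$, the projections $P_v(s+t)$ for different $s$, or $P_l(f+g)$ for different $f$, are orthogonal, and elements over other cells or lines contribute $0$.

(M3) For $x=x'$ orthogonality gives $y=y'$. Let $(v,s)<(l,f)$, so $v\in l$ and $f(v)=s$, and suppose $P_v(s+t)P_l(f+g)\ne0$. Since $P_l(f+g)\le P_v(f(v)+g(v))$, we need $s+t=f(v)+g(v)$, so $t=g(v)$, and $(v,t)<(l,g)$. $\square$

Projections attached to comparable elements of $G_a$ commute here, because the $O_v$ on one line commute; on each line $\mu$ looks classical. The obstruction is global: for instance $O_v=X\otimes1$ at cell $(1,1)$ and $O_w=Z\otimes1$ at cell $(2,2)$ anticommute. These cells lie on no common line, so $G_a$ imposes no condition between them.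

Why should two steps of $\mu$ be classical? The composite lives on $\mathbb C^4\otimes\mathbb C^4$ and will involve only the operators $O_v\otimes O_v$. Commutation relations with signs $\pm1$ are squared there, so all these operators commute.

**Lemma 11.** The family $\gamma:=\mu\circ\mu:G_a\to G_a$ on $\mathbb C^4\otimes\mathbb C^4$ is classical. There are an orthonormal basis $\Omega$ of $\mathbb C^4\otimes\mathbb C^4$, the same for $a=0$ and $a=1$, and functions $c_\omega:V\to\mathbb Z_2$ with $\sum_{v\in l}c_\omega(v)=0$ for all $l$, such that
$$\gamma(x)_z=\text{projection onto }\mathrm{span}\{\omega\in\Omega:x+c_\omega=z\}.\tag{6}$$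
The corresponding maps $\sigma_\omega x=x+c_\omega$ are automorphisms of $G_a$.

**Step 1: the basis.** We diagonalize the operators that will occur. Put $\tilde O_v=O_v\otimes O_v$. If $O_vO_w=\pm O_wO_v$, then $\tilde O_v\tilde O_w=(\pm1)^2\tilde O_w\tilde O_v$; so all nine $\tilde O_v$ commute. Let $\Omega$ be an orthonormal basis of joint eigenvectors, $\tilde O_v\omega=(-1)^{c_\omega(v)}\omega$. By (4), $\prod_{v\in l}\tilde O_v=\big((-1)^{b^1_l}\big)^2=1$, so $\sum_{v\in l}c_\omega(v)=0$ for every line, and $x\mapsto x+c_\omega$ is a shift automorphism of $G_a$.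

**Step 2: sources.** We compute $\gamma$ on $(v,s)$. By (3),
$$\gamma(v,s)_{(v,t)}=\sum_{r\in\mathbb Z_2}P_v(s+r)\otimes P_v(r+t).$$
The four projections $P_v(p)\otimes P_v(q)$ are the joint spectral projections of $O_v\otimes1$ and $1\otimes O_v$, and $\tilde O_v=(-1)^{p+q}$ on the range of $P_v(p)\otimes P_v(q)$. The sum is over all $(p,q)$ with $p+q=s+t$, so it is the projection onto $\{\tilde O_v=(-1)^{s+t}\}$, which is the span of the $\omega$ with $c_\omega(v)=s+t$, that is, with $(v,s)+c_\omega=(v,t)$.

**Step 3: targets.** We do the same for $(l,f)$. With $g$ running over the fillings of $l$ admissible in $G_{1-a}$,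
$$\gamma(l,f)_{(l,h)}=\sum_gP_l(f+g)\otimes P_l(g+h)=\sum_{k+k'=f+h}P_l(k)\otimes P_l(k').$$
The last sum is over all pairs of functions $l\to\mathbb Z_2$ with $k+k'=f+h$; those with $k$ not of the form $f+g$ have $\sum_{v\in l}k(v)\ne b^1_l$, and their terms vanish by (5). On the range of $P_l(k)\otimes P_l(k')$ we have $\tilde O_v=(-1)^{k(v)+k'(v)}$ for $v\in l$, and all these projections, over all $k,k'$, sum to $1$. So the sum is the projection onto $\{\tilde O_v=(-1)^{f(v)+h(v)}\text{ for all }v\in l\}$, which is the span of the $\omega$ with $c_\omega|_l=f+h$, that is, with $(l,f)+c_\omega=(l,h)$.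

All other $\gamma(x)_z$ are $0$, and then no $\omega$ satisfies $x+c_\omega=z$. This proves (6). $\square$

## 8. The zigzag $G_0\to G_1\to G_0\to\cdots$ and the proof of Theorem 2

Let $a_k=0$ for $k$ odd and $a_k=1$ for $k$ even, and put
$$B_k=M_{G_{a_k}}\otimes M_4^{\otimes(k-1)},\qquad A_k=A(G_{a_k})\otimes M_4^{\otimes(k-1)},$$
with inclusions $\varphi_\mu:B_k\to B_{k+1}$. By Lemma 8 they map $A_k$ into $A_{k+1}$. They are unital: since $\mu(x)_y\mu(x)_{y'}=0$ for $y\ne y'$, the unit goes to $\sum_ye_{yy}\otimes1\otimes\sum_x\mu(x)_y$, and $\sum_x\mu(x)_y=1$ for every $y$, because the formula for $\mu$ is symmetric in $x$ and $y$ and (M1) holds for $\mu:G_{1-a}\to G_a$. Let $\mathcal B=\varinjlim B_k$, a UHF algebra of type $42\cdot4^\infty$, and $\mathcal A=\overline{\bigcup_kA_k}$. As $G_0,G_1$ are connected, $A_k$ generates $B_k$, so $\mathcal A$ generates $\mathcal B$.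

**Step 1: the diagonal $C_{\rm odd}$.** We check that the odd terms have the form in Lemma 6. By Lemma 9 the inclusion $B_{2m+1}\to B_{2m+3}$ is $\varphi_\gamma$, and by (2) and (6) it is
$$e_{xx'}\otimes T\longmapsto\sum_{\omega\in\Omega}e_{x+c_\omega,x'+c_\omega}\otimes T\otimes|\omega\rangle\langle\omega|.$$
Write $B_{2m+1}=M_{G_0}\otimes M(\mathbb C^4\otimes\mathbb C^4)^{\otimes m}$ and use the matrix units $e_{xx'}\otimes E_{ab}$ with $E_{ab}=|a\rangle\langle b|$ for $a,b$ in the product basis $\Omega^m$. The chain $B_1\subseteq B_3\subseteq B_5\subseteq\cdots$ then has exactly the form in Lemma 6 with $\Gamma^{(k)}=\Gamma=G_0$ and $\sigma_\omega x=x+c_\omega$. So it gives a standard diagonal $C_{\rm odd}$ of $\overline{\bigcup_mA_{2m+1}}=\mathcal A$, and all component posets of $(\mathcal A,C_{\rm odd})$ are isomorphic to $G_0$.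

**Step 2: the diagonal $C_{\rm even}$.** The same for the even terms: $B_{2m}=M_{G_1}\otimes M_4\otimes M(\mathbb C^4\otimes\mathbb C^4)^{\otimes(m-1)}$ with matrix units from the basis $\{1,\dots,4\}\times\Omega^{m-1}$ has the form in Lemma 6 with $\Gamma^{(k)}=\Gamma=G_1$, since $\varphi_\mu\varphi_\mu=\varphi_\gamma$ here too. So we get a standard diagonal $C_{\rm even}$ of $\overline{\bigcup_mA_{2m}}=\mathcal A$, and all component posets of $(\mathcal A,C_{\rm even})$ are isomorphic to $G_1$.

**Step 3: $\mathcal A$ is non-selfadjoint.** If $\mathcal A=\mathcal B$, then $w\in\mathcal A$ implies $w^*\in\mathcal A$. If $\eta=w\cdot\xi$, then $\eta(ww^*)=1$ and $(w^*\cdot\eta)(d)=\eta(wdw^*)=\xi(w^*w\,d\,w^*w)=\xi(d)$, so $\xi\preceq\eta$. So $\preceq$ would be symmetric and every component poset a single point. But $G_0$ has $42$ points.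

**Step 4: non-conjugacy.** A star-extendible automorphism of $\mathcal A$ that maps $C_{\rm odd}$ onto $C_{\rm even}$ extends to a $*$-automorphism of $\mathcal B$ as in Lemma 4. It would give an isomorphism between a component poset of $(\mathcal A,C_{\rm odd})$, which is isomorphic to $G_0$, and one of $(\mathcal A,C_{\rm even})$, which is isomorphic to $G_1$. This contradicts Lemma 7 and proves Theorem 2. $\blacksquare$

## 9. Ordinal sums: $2^n$ and $2^{\aleph_0}$ diagonals

To get many diagonals in one algebra, we stack many copies of the zigzag and choose in each copy, independently, whether to look at the $G_0$ terms or the $G_1$ terms.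

Let $n\in\{1,2,\dots\}\cup\{\infty\}$. Put $n_k=n$ if $n<\infty$, and $n_k=k$ if $n=\infty$. Let $\varepsilon\in\{0,1\}^n$ (a sequence if $n=\infty$).

**Definition (ordinal sum).** $\Gamma_\varepsilon$ is the set of pairs $(i,x)$ with $x\in G_{\varepsilon_i}$, where $(i,x)\le(i',x')$ iff $i<i'$, or $i=i'$ and $x\le x'$. Let $\Gamma_\varepsilon^{(k)}$ be the subset of elements with $i\le n_k$.

For $n=2$, $\varepsilon=(0,1)$, this is a copy of $G_0$ with a copy of $G_1$ placed entirely above it. Each $\Gamma^{(k)}_\varepsilon$ is connected, since each $G_a$ is connected and elements with different indices are comparable. If $c_1,\dots,c_{n_k}$ have zero sums along all lines, then $(i,x)\mapsto(i,x+c_i)$ for $i\le n_k$ and $(i,x)\mapsto(i,x)$ for $i>n_k$ define an automorphism of $\Gamma_\varepsilon$ that preserves every $\Gamma^{(j)}_\varepsilon$.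

**Lemma 12.** If $\Gamma_\varepsilon\cong\Gamma_{\varepsilon'}$, then $\varepsilon=\varepsilon'$.

**Proof.** The minimal elements of $\Gamma_\varepsilon$ are the sources of $G_{\varepsilon_1}$. After these are removed, the minimal elements are the targets of $G_{\varepsilon_1}$; after these are removed, the sources of $G_{\varepsilon_2}$; and so on. An isomorphism preserves these levels, so it restricts to isomorphisms $G_{\varepsilon_i}\cong G_{\varepsilon'_i}$ for all $i$. By Lemma 7, $\varepsilon_i=\varepsilon_i'$. $\square$

**Proof of Theorem 3 (a), (b).**

**Step 1: the algebra.** We build it from $G_0$'s only, with classical inclusions that run $\gamma$ in every index. Let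
$$H_k=\bigotimes_{i\le n_k}(\mathbb C^4\otimes\mathbb C^4)_i,\qquad N_k=H_1\otimes\cdots\otimes H_{k-1}\quad(N_1=\mathbb C),$$
and write $\Gamma_0$ for $\Gamma_\varepsilon$ with $\varepsilon=0$. Put $B_k=M_{\Gamma_0^{(k)}}\otimes M(N_k)$ and $A_k=A(\Gamma_0^{(k)})\otimes M(N_k)$. Let $\rho_k:\Gamma_0^{(k)}\to\Gamma_0^{(k+1)}$ be the family on $H_k$ with $\rho_k(i,x)_{(i,z)}=\gamma(x)_z$ acting on the $i$-th factor of $H_k$ and as the identity on the others, and $\rho_k(i,x)_{(i',z)}=0$ for $i\ne i'$. By (6), $\rho_k(i,x)_{(i,z)}$ is the projection onto the span of the $\omega=(\omega_j)_{j\le n_k}$ in the product basis with $x+c_{\omega_i}=z$. So $\rho_k$ is classical with maps $\sigma_\omega(i,x)=(i,x+c_{\omega_i})$. These are injective and order-preserving, so (M1)–(M3) hold. The inclusion $B_k\to B_{k+1}$ is $\varphi_{\rho_k}$; it maps $A_k$ into $A_{k+1}$. Let $\mathcal B=\varinjlim B_k$ and $\mathcal A=\overline{\bigcup_kA_k}$; by connectedness $A_k$ generates $B_k$, so $\mathcal A$ generates $\mathcal B$.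

The algebra $\mathcal B$ is simple. Indeed, let $J$ be a closed ideal. If $J\cap B_k=0$ for all $k$, the quotient map is isometric on each $B_k$, hence on $\mathcal B$, and $J=0$. Otherwise $J\cap B_k\ne0$ for some $k$, hence for all larger $k$, and $J\supseteq B_k$ for these $k$ as $B_k$ is simple; so $J=\mathcal B$. If $n<\infty$, then $\rho_k$ uses bijections $\sigma_\omega$ of $\Gamma_0$, so by (2) the inclusions are unital. Since $|\Gamma_0|=42n$ and $\dim N_k=16^{n(k-1)}$, $\mathcal B$ is then UHF of type $42n\cdot2^\infty$.

**Step 2: factor each inclusion through $\Gamma_\varepsilon$.** Fix $\varepsilon$. We split $\varphi_{\rho_k}$ into two steps with $\Gamma_\varepsilon^{(k)}$ in the middle, using $\gamma=\mu\circ\mu$ in the indices with $\varepsilon_i=1$. Write $H_k=Q_k\otimes Q_k'$, where $Q_k$ is the tensor product of the first copies of $\mathbb C^4$ over those $i\le n_k$ with $\varepsilon_i=1$, and $Q_k'$ is the tensor product of all remaining factors: the second copy if $\varepsilon_i=1$, both copies if $\varepsilon_i=0$. (Empty tensor products are $\mathbb C$.) Define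

- $\alpha_k:\Gamma_0^{(k)}\to\Gamma_\varepsilon^{(k)}$ on $Q_k$: $\alpha_k(i,x)_{(i,y)}=\mu(x)_y$ on the $i$-th factor if $\varepsilon_i=1$, and $\delta_{xy}1$ if $\varepsilon_i=0$;
- $\beta_k:\Gamma_\varepsilon^{(k)}\to\Gamma_0^{(k+1)}$ on $Q_k'$: $\beta_k(i,y)_{(i,z)}=\mu(y)_z$ on the $i$-th factor if $\varepsilon_i=1$, and $\gamma(y)_z$ on the $i$-th factor if $\varepsilon_i=0$;

all entries between different indices are $0$. (M1) and (M2) hold because they hold for each $i$. (M3) holds within each $i$ because it holds for $\mu$, $\gamma$ and the identity; between different indices it holds because the index is preserved and $i<i'$ implies $(i,y)<(i',y')$. By (3), $\beta_k\circ\alpha_k$ acts in index $i$ by $\mu\circ\mu=\gamma$ if $\varepsilon_i=1$ and by $\gamma$ if $\varepsilon_i=0$. So $\beta_k\circ\alpha_k=\rho_k$ under $H_k=Q_k\otimes Q_k'$.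

**Step 3: a second chain for the same algebra.** Put
$$D_k=M_{\Gamma_\varepsilon^{(k)}}\otimes M(N_k\otimes Q_k),\qquad E_k=A(\Gamma_\varepsilon^{(k)})\otimes M(N_k\otimes Q_k).$$
By Lemma 9 the composite $B_k\xrightarrow{\varphi_{\alpha_k}}D_k\xrightarrow{\varphi_{\beta_k}}B_{k+1}$ is the inclusion $B_k\to B_{k+1}$. So $D_k$ may be regarded, through $\varphi_{\beta_k}$, as a subalgebra of $\mathcal B$, and
$$B_1\subseteq D_1\subseteq B_2\subseteq D_2\subseteq\cdots,\qquad A_1\subseteq E_1\subseteq A_2\subseteq E_2\subseteq\cdots .$$
Thus $\mathcal B=\overline{\bigcup_kD_k}$ and $\mathcal A=\overline{\bigcup_kE_k}$.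

**Step 4: the second chain has the form in Lemma 6.** The inclusion $D_k\to D_{k+1}$ is $\varphi_{\alpha_{k+1}\circ\beta_k}$, with the family on $Q_k'\otimes Q_{k+1}$; note that $N_{k+1}\otimes Q_{k+1}=N_k\otimes Q_k\otimes Q_k'\otimes Q_{k+1}$. By (3), for $i\le n_k$ this family acts in index $i$

- if $\varepsilon_i=1$, by $\mu\circ\mu=\gamma:G_1\to G_1$ on (second copy of $\mathbb C^4$ at stage $k$) $\otimes$ (first copy at stage $k+1$);
- if $\varepsilon_i=0$, by $\gamma:G_0\to G_0$ on the two copies at stage $k$.

If $n=\infty$ and $\varepsilon_{k+1}=1$, then $Q_{k+1}$ has one further factor $\mathbb C^4$, for the index $k+1$, on which the family acts trivially. By (6), $\alpha_{k+1}\circ\beta_k$ is classical. Its basis consists of the products of elements $\omega_i\in\Omega$, $i\le n_k$, and, if present, a standard basis vector of the further factor, and its maps are $\sigma_\omega(i,x)=(i,x+c_{\omega_i})$. Extended by the identity to indices $i>n_k$, they are automorphisms of $\Gamma_\varepsilon$ preserving all $\Gamma_\varepsilon^{(j)}$. Choose any orthonormal basis of $N_1\otimes Q_1$ and these product bases afterwards.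 By (2), the chain $E_k\subseteq D_k$ has the form in Lemma 6 with $\Gamma^{(k)}=\Gamma_\varepsilon^{(k)}$, $\Gamma=\Gamma_\varepsilon$. So we get a standard diagonal $C_\varepsilon$ of $\mathcal A$ all of whose component posets are isomorphic to $\Gamma_\varepsilon$. In particular $\mathcal A$ is regular, and $\mathcal A\ne\mathcal B$ by Step 3 of Section 8.

**Step 5: counting.** If $\varepsilon\ne\varepsilon'$, then $\Gamma_\varepsilon\not\cong\Gamma_{\varepsilon'}$ by Lemma 12, so by Lemma 4 the diagonals $C_\varepsilon$ and $C_{\varepsilon'}$ are not automorphically conjugate. This gives $2^n$ diagonals for finite $n$, which is (a), and $2^{\aleph_0}$ for $n=\infty$. Finally, standard diagonals are closed subsets of the separable metric space $\mathcal A$, and a separable metric space has at most $2^{\aleph_0}$ closed subsets (a closed set is determined by the members of a countable base that miss it). So no limit algebra has more than $2^{\aleph_0}$ standard diagonals, which completes (b). $\blacksquare$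

## 10. Completely isometric automorphisms and the $C^*$-envelope

Part (c) of Theorem 3 removes the assumption of star-extendibility. Recall the $C^*$-envelope of a unital operator algebra $\mathcal A$: a $C^*$-algebra $C^*_e(\mathcal A)$ generated by a unital completely isometric copy $\iota(\mathcal A)$ of $\mathcal A$ such that for every unital completely isometric homomorphism $j:\mathcal A\to\mathcal D$ into a $C^*$-algebra $\mathcal D$ generated by $j(\mathcal A)$ there is a $*$-homomorphism $\mathcal D\to C_e^*(\mathcal A)$ carrying $j(a)$ to $\iota(a)$ for all $a$. Its existence is Hamana's theorem (*Injective envelopes of operator systems*, Publ. RIMS 15 (1979)).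

**Proof of Theorem 3 (c).** In Theorem 2 and in (a), the inclusions are unital, $1_{\mathcal B}\in\mathcal A$, $\mathcal A$ generates $\mathcal B$, and $\mathcal B$ is simple, as it is the limit of the simple algebras $B_k$ (the argument in Step 1 of Section 9).

**Step 1: the envelope is $\mathcal B$.** Apply the universal property to the inclusion $\mathcal A\subseteq\mathcal B$. It gives a $*$-homomorphism from $\mathcal B$ to $C^*_e(\mathcal A)$ that is completely isometric on $\mathcal A$. It is onto because its image contains the generating set $\iota(\mathcal A)$, and it is injective because it is nonzero and $\mathcal B$ is simple. So we may take $C^*_e(\mathcal A)=\mathcal B$ with $\iota$ the inclusion.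

**Step 2: every completely isometric automorphism is star-extendible.** Let $\theta$ be a completely isometric algebra automorphism of $\mathcal A$. It is unital, since it maps the unit of $\mathcal A$ to the unit of $\theta(\mathcal A)=\mathcal A$. Regard $j=\theta$ as a map $\mathcal A\to\mathcal B$; its image $\mathcal A$ generates $\mathcal B$. The universal property gives a $*$-homomorphism $\pi:\mathcal B\to\mathcal B$ with $\pi(\theta(a))=a$ for $a\in\mathcal A$. It is injective by simplicity and onto because its image contains $\mathcal A$. So $\pi^{-1}$ is a $*$-automorphism of $\mathcal B$ that extends $\theta$.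

Hence a completely isometric automorphism carrying one of the diagonals in question onto another would be a star-extendible one, and there is none by Theorem 2 and by part (a). $\blacksquare$
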